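# Square roots of $1$ that lift and idempotents that do not

Rings are associative with identity $1$; ideals are two-sided unless called left or right. Throughout, $K=\mathbb F_2$, and $\otimes$ means $\otimes_K$ unless another ring is written. We write $U(R)$ for the units of $R$ and $Z(R)$ for its center.

## 1. Two lifting properties

**Definition (exchange ring).** A ring $R$ is an *exchange ring* if idempotents lift modulo every left ideal: for every left ideal $L\subseteq R$ and every $r\in R$ with $r^2-r\in L$ there is an idempotent $e\in R$ with $e-r\in L$.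

By a classical result of Nicholson this is equivalent to Warfield's original definition, and the notion is left-right symmetric. Since $r^2-r\in L$ says exactly that $R(r-r^2)\subseteq L$, it suffices to treat the smallest left ideal possible: $R$ is exchange iff for each $x\in R$ there is an idempotent $e$ with $e-x\in R(x-x^2)$. For an idempotent $e$, this condition is the same as
$$e\in Rx\quad\text{and}\quad 1-e\in R(1-x).\tag{1}$$
Indeed, if $e=x+r(x-x^2)$, then $e\in Rx$ and $1-e=(1-x)-rx(1-x)\in R(1-x)$. Conversely, if $e=rx$ and $1-e=s(1-x)$, then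
$$e-x=e(1-x)-(1-e)x=rx(1-x)-s(1-x)x=(r-s)(x-x^2).$$

*Example.* A local ring is exchange: either $x$ is a unit and $e=1$ satisfies (1), or $1-x$ is a unit and $e=0$ does. The ring $\mathbb Z$ is not exchange: $3^2-3\in 6\mathbb Z$, but neither $0-3$ nor $1-3$ lies in $6\mathbb Z$.

**Definition (left $\sqrt1$-lifting ring).** A ring $R$ is *left $\sqrt1$-lifting* if square roots of $1$ lift modulo every left ideal: for every left ideal $L$ and every $b\in R$ with $1-b^2\in L$ there is $\omega\in R$ with $\omega^2=1$ and $\omega-b\in L$. Again only the smallest left ideal matters: equivalently, for every $b\in R$ there is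
$$\omega\in R\quad\text{with}\quad \omega^2=1,\quad \omega-b\in R(1-b^2).\tag{2}$$
*Right $\sqrt1$-lifting* means that $R^{op}$ is left $\sqrt1$-lifting.

*Example.* $\mathbb Z/8$ is left $\sqrt1$-lifting: if $b$ is odd then $b^2=1$ and $\omega=b$ works; if $b$ is even then $1-b^2$ is a unit and $\omega=1$ works. The ring $\mathbb Z/16$ is not: for $b=3$ we have $1-b^2=-8$, so $\omega$ must be $3$ or $11$, and both square to $9\ne1$.

By the elementwise forms (1) and (2), both properties pass to factor rings, and a finite product has either property iff all its factors do.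

When $2\in U(R)$ the two properties coincide. The substitution $b=1-2x$, $\omega=1-2e$ is a bijection in each variable; under it $1-b^2=4(x-x^2)$, $\omega-b=-2(e-x)$, and $\omega^2=1$ becomes $4(e^2-e)=0$, that is, $e^2=e$. So (2) for $b$ is the exchange condition for $x$.

Without this hypothesis, exchange does not imply left $\sqrt1$-lifting: $\mathbb Z/16$ is local, hence exchange, and fails (2). What about the other implication? The paper "Exchange Rings, Exchange Equations, And Lifting Properties" (https://math.byu.edu/~pace/suit2_web.pdf) poses it as follows.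

**Conjecture 3.4.** Any left $\sqrt1$-lifting ring is an exchange ring.

The substitution above divides by $2$, so it says nothing about rings in which $2$ is not invertible. The answer is that the conjecture is false.

**Theorem A.** There is a $K$-algebra $R$ with a two-sided ideal $I$, $R/I\cong K\times K$, such that $R$ is left and right $\sqrt1$-lifting but some idempotent of $R/I$ does not lift to an idempotent of $R$. In particular $R$ is not an exchange ring.

The second theorem is not needed for the disproof. It says where a counterexample can live, and it will guide us to one.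

**Theorem B.** Let $R$ be left $\sqrt1$-lifting.

1. $R=R_1\times R_2$ with $2\in U(R_1)$, $R_1$ exchange and $8R_2=0$. The constant $8$ is optimal.
2. $R$ is exchange iff $R/2R$ is exchange. So if $R$ is a counterexample to the conjecture, then $R/2R$ is a counterexample with $2=0$.
3. $R$ is exchange if the nilpotent elements of $R/2R$ all lie in a nil ideal, or if $R/2R$ satisfies a polynomial identity (in particular if $R$ is commutative).

## 2. Characteristic $2$: square-zero elements, and small rings by hand

When $2=0$, a square root of $1$ is $1$ plus a square-zero element. This gives the form of the hypothesis that we use from now on.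

**Lemma 1.** Let $2=0$ in $R$. Then $R$ is left $\sqrt1$-lifting iff for every $x\in R$ there is $n\in R$ with $n^2=0$ and $n-x\in Rx^2$.

*Proof.* Put $b=1+x$ and $\omega=1+n$. Then $1-b^2=x^2$, $\omega^2=1+n^2$ and $\omega-b=n-x$, because $2=0$. $\square$

Some cases with $2=0$:

* A field of characteristic $2$: $n=0$ works, since $x\in Rx^2$ for every $x$.
* $K[\varepsilon]/(\varepsilon^2)$: if $x$ is a unit take $n=0$; otherwise $x^2=0$ and $n=x$.
* $K[s]$ is not left $\sqrt1$-lifting: it is a domain, so $n=0$, and $s\notin K[s]s^2$.
* $M_2(K)$ is left $\sqrt1$-lifting. If $x$ is invertible take $n=0$. If $x^2=0$ take $n=x$. Otherwise $\det x=0$ and the Cayley–Hamilton theorem gives $x^2=\operatorname{tr}(x)x$, so $\operatorname{tr}(x)=1$, $x^2=x$, and $n=0$ works. It is also exchange: take $e=1$ if $x$ is invertible, $e=0$ if $1-x$ is; otherwise $0$ and $1$ are both eigenvalues, $x^2=x$, and $e=x$.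

Note two cheap choices: $n=0$ works when $x\in Rx^2$, and $n=x$ works when $x^2=0$.

## 3. Reduction to characteristic $2$

We now prove parts 1 and 2 of Theorem B. Part 2 needs to lift the exchange property along a nil ideal.

**Lemma 2.** Let $N$ be a nil ideal of $R$. If $R/N$ is exchange, so is $R$.

*Proof.* Let $x\in R$. Apply (1) in $R/N$: there is $e_0\in Rx$ with $e_0^2-e_0\in N$ and $1-e_0\in R(1-x)+N$.

**Make $e_0$ idempotent without leaving $Rx$.** Write $a=e_0$ and let $m\ge1$ with $(a(1-a))^m=0$. Put
$$e=\sum_{k=m}^{2m-1}\binom{2m-1}{k}a^k(1-a)^{2m-1-k}.$$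
By the binomial theorem, $1-e$ is the sum of the terms with $k\le m-1$, each divisible by $(1-a)^m$, while $e$ is divisible by $a^m$. Hence $e(1-e)=0$ and $e^2=e$. All terms of $e$ except $a^{2m-1}$ are divisible by $a(1-a)$, and so is $a^{2m-1}-a$; therefore $e-a\in N$. Finally $e$ is an integer polynomial in $a$ with zero constant term, so $e\in Ra\subseteq Rx$.

**Correct the complement.** We have $1-e=s(1-x)+n$ with $s\in R$, $n\in N$. Then $w=1-n=e+s(1-x)$ is a unit. Put $e'=e+(1-e)w^{-1}e$. Since $e(1-e)=0$, we get $e'^2=e+(1-e)w^{-1}e=e'$, and $e'\in Re\subseteq Rx$. Moreover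
$$1-e'=(1-e)(1-w^{-1}e)=(1-e)w^{-1}(w-e)=(1-e)w^{-1}s(1-x)\in R(1-x).$$
So $e'$ satisfies (1). $\square$

*Proof of Theorem B, part 1.* **Use one well-chosen $b$.** Apply (2) with $b=3$: there is $\omega=3+8r$ with $\omega^2=1$, so $8+48r+64r^2=0$, that is,
$$8=16z\qquad\text{with } z=-3r-4r^2 .$$
Iterating $8=8(2z)$ three times gives $8=8(2z)^3=64z^3$.

**Extract a central idempotent.** Put $e=8z^3$. Then $e^2=64z^3z^3=8z^3=e$ and $8e=64z^3=8$. For $a\in R$,
$$ea=z^3(8a)=z^3(8ae)=eae,\qquad ae=(8a)z^3=(8ea)z^3=eae ,$$
so $e$ is central. Let $R_1=eR$ and $R_2=(1-e)R$. In $R_1$ the identity is $e=e^2=8(ez^3)$, so $8$, hence $2$, is invertible. In $R_2$ we have $8(1-e)=0$. As a factor ring of $R$, $R_1$ is left $\sqrt1$-lifting, so it is exchange because $2\in U(R_1)$.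

**Optimality of $8$.** The ring $\mathbb Z/8$ is left $\sqrt1$-lifting (Section 1). In a decomposition $\mathbb Z/8=R_1\times R_2$ with $2\in U(R_1)$, $2$ is both nilpotent and a unit in $R_1$, so $R_1=0$ and $R_2=\mathbb Z/8$, where $4R_2\neq0$. $\square$

*Proof of Theorem B, part 2.* $R$ is exchange iff $R_2$ is, because $R_1$ is. The ideal $2R_2$ is nilpotent, since $8R_2=0$; so $R_2$ is exchange iff $R_2/2R_2$ is, by Lemma 2 in one direction and passage to factor rings in the other. Since $2R_1=R_1$, we have $R/2R\cong R_2/2R_2$. The second sentence follows because $R/2R$ is left $\sqrt1$-lifting. $\square$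

## 4. Factoring out the nilpotents, and where this stops

Let $S=R/2R$. By Lemma 1,
$$\text{for each }x\in S\text{ there is } r\in S\text{ with }(x-rx^2)^2=0,\tag{3}$$
and (3) passes to factor rings of $S$. A natural plan for proving the conjecture is to kill the nilpotent elements, for then (3) becomes the strong equation $x=rx^2$.

*Proof of Theorem B, part 3, first case.* Suppose all nilpotent elements of $S$ lie in a nil ideal $N$. Then $\bar S=S/N$ is reduced: if $a^2\in N$ then $a$ is nilpotent, so $a\in N$. By (3), for each $x\in\bar S$ there is $r$ with $x=rx^2$. Now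
$$(xrx-x)^2=x(rx^2)rx-x(rx^2)-x^2rx+x^2=x^2rx-x^2-x^2rx+x^2=0,$$
so $xrx=x$, and $e=rx$ is idempotent. Idempotents in a reduced ring are central: $ea(1-e)$ and $(1-e)ae$ have square $0$, so they vanish. Hence $ex=xe=xrx=x$. So $e\in\bar Sx$ and $(1-e)(1-x)=1-e-x+ex=1-e$, which is (1). Thus $\bar S$ is exchange, $S$ is exchange by Lemma 2, and $R$ is exchange by part 2. $\square$

The plan stops exactly at the words "lie in a nil ideal". In $M_2(K)$ the nilpotents $E_{12}$ and $E_{21}$ have the invertible sum $E_{12}+E_{21}$, so no nil ideal contains both, and there is no reduced quotient to pass to. (That ring happens to be exchange anyway.) For such rings (3) only says that $x$ agrees modulo $Rx^2$ with some square-zero element. So a counterexample should have $2=0$ and a large supply of nilpotents.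

The second case of part 3, polynomial identities, is proved in Section 12.

## 5. A square-zero lift from an isomorphic pair of idempotents

We look for a sufficient condition for the existence of $n$ that does not involve an idempotent near $x$. Put $y=x-x^2$. Then $y\equiv x$ modulo $Rx^2$, and $y^2=(1-x)^2x^2\in Rx^2$: the element $y$ is already square-zero modulo $Rx^2$. We must change it by elements of $Rx^2$ so that its square becomes honestly $0$.

The idea is to write $n=uv$ with $vu=0$, where $v$ is a perturbation of $y$ and $u$ a perturbation of $1$. Suppose $g$ is an idempotent with $gy=y$, and suppose $v$ has a right inverse over $g$, that is, $vd=g$. Then one can subtract $dy$ to kill whatever $v$ produces.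

**Lemma 3.** Let $R$ be any ring, $x\in R$, $y=x-x^2$. Suppose there are an idempotent $g$ and $c_0,d\in R$ with
$$gy=y,\qquad gc_0=c_0,\qquad dg=d,\qquad c_0x^2d=g .$$
Then there is $n\in R$ with $n^2=0$ and $n-x\in Rx^2$.

*Proof.* **Set up the idempotent $f\in Rx^2$.** Put $c=c_0x^2\in Rx^2$ and $f=dc\in Rx^2$. Then $gc=c$ and $cd=g$. Hence
$$fd=dcd=dg=d,\qquad cf=cdc=gc=c,\qquad f^2=(fd)c=dc=f .$$
Thus $(1-f)d=0$ and $c(1-f)=0$. Let
$$u=(1-dy)(1-f)=(1-f)-dy(1-f),\qquad v=c+y(1-f),\qquad n=uv .$$

**Show $n^2=0$.** We have $vd=cd+y(1-f)d=g$ and $v(1-f)=c(1-f)+y(1-f)=y(1-f)$. So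
$$vu=v(1-f)-vd\,y(1-f)=y(1-f)-gy(1-f)=0,$$
and $n^2=u(vu)v=0$.

**Show $n\equiv x$ modulo $Rx^2$.** Since $c\in Rx^2$ and $f\in Rx^2$, we have $v\equiv y$ modulo the left ideal $Rx^2$, so
$$n\equiv(1-dy)(1-f)y=y-fy-dy^2+dyfy\pmod{Rx^2}.$$
As $y$ commutes with $x$, $fy=dc_0x^2y=dc_0y\,x^2\in Rx^2$, and $y^2=(1-x)^2x^2\in Rx^2$. So $n\equiv y\equiv x$ modulo $Rx^2$. $\square$

*Example.* In $M_2(K)$ let $x=E_{11}+E_{12}+E_{21}$. Then $x^2=E_{12}+E_{21}+E_{22}+\big(E_{11}+E_{11}\big)=E_{12}+E_{21}+E_{22}$, which is invertible. The choice $g=1$, $d=1$, $c_0=x^{-2}$ satisfies the hypotheses; here $f=1$, $u=0$ and $n=0$.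

What Lemma 3 asks for, in a ring $R$ with an ideal $I$ such that $R/I$ is Boolean (so that always $y\in I$), is this:

* every $y\in I$ has an idempotent $g\in I$ with $gy=y$;
* every nonzero $w=x^2$ can be multiplied, on the two sides, to such a $g$.

We need both, and still an idempotent of $R/I$ that does not lift.

## 6. A chain of affine lines over $\mathbb F_2$

We first build a commutative ring with an idempotent that fails to lift for a connectedness reason. Picture infinitely many affine lines, indexed by $\mathbb Z$, the point $1$ of the $i$-th line glued to the point $0$ of the next.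

**Definition ($\Lambda$, $\varepsilon_\pm$, $J$).** Let $\Lambda$ be the set of families $f=(f_i)_{i\in\mathbb Z}$, $f_i\in K[s]$, such that $f_i(1)=f_{i+1}(0)$ for all $i$, $f_i$ equals a constant $\varepsilon_-(f)\in K$ for all $i\ll0$, and $f_i$ equals a constant $\varepsilon_+(f)\in K$ for all $i\gg0$. With componentwise operations this is a commutative $K$-algebra, and $\varepsilon_\pm:\Lambda\to K$ are homomorphisms. Let $J=\ker\varepsilon_-\cap\ker\varepsilon_+$, the families with finitely many nonzero components.

*Example.* Let $(x_0)_i=0$ for $i<0$, $(x_0)_0=s$, $(x_0)_i=1$ for $i>0$. Then $x_0\in\Lambda$, $\varepsilon_-(x_0)=0$ and $\varepsilon_+(x_0)=1$. With $\varepsilon_\pm(1)=1$ this shows that $(\varepsilon_-,\varepsilon_+)$ is onto, so $\Lambda/J\cong K\times K$.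

**The only idempotents of $\Lambda$ are $0$ and $1$.** Each component of an idempotent is an idempotent of the domain $K[s]$, so it is $0$ or $1$, and $f_i(1)=f_{i+1}(0)$ forces it to be the same for all $i$. Hence the idempotent $x_0+J$ of $\Lambda/J$ does not lift to $\Lambda$.

So $\Lambda$ is not exchange. But $\Lambda$ is not a counterexample: it is reduced, so in Lemma 1 only $n=0$ is available, and $x_0\in\Lambda x_0^2$ would give $s\in K[s]s^2$. Also, $J$ contains no nonzero idempotent, so no nonzero $y\in J$ has the idempotent $g$ that Lemma 3 requires. We shall enlarge $J$ to a noncommutative ideal $I$ and keep the quotient $K\times K$.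

**Local units.** For $N\ge0$ let $u_N\in J$ be $1$ on components $-N,\dots,N$, $s$ on component $-N-1$, $1-s$ on component $N+1$, and $0$ elsewhere. The gluing conditions hold. For instance, $u_0$ has components $s,1,1-s$ at $-1,0,1$. Every finite subset of $J$ is fixed under multiplication by $u_N$ for $N$ large.

**Definition ($H$ and $H'$).** Let $H=J$, regarded as a $\Lambda$-module. For $\xi\in\operatorname{Hom}_K(H,K)$ and $\lambda\in\Lambda$ let $(\xi\lambda)(h)=\xi(\lambda h)$. Let $H'$ be the set of all $\xi$ with $\xi=\xi u$ for some $u\in J$.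

*Example.* If $\zeta:K[s]\to K$ is linear and $i\in\mathbb Z$, then $f\mapsto\zeta(f_i)$ is in $H'$: it is fixed by $u_N$ for $N\ge|i|$.

If $\xi=\xi u$ with $u\in J$, then $\xi u_N=\xi uu_N=\xi u=\xi$ for all large $N$. So $H'$ is a subspace, finitely many elements of $H'$ are fixed by a common $u_N$, and $H'$ is closed under $\Lambda$, since $(\xi\lambda)u=(\xi u)\lambda=\xi\lambda$. We need two facts.

**(F1)** $\dim_KH=\infty$, and $H'$ separates the points of $H$ (by the example). Consequently:

* For each finite-dimensional $G\subseteq H$ the restriction $H'\to G^*$ is onto, since its image is a subspace of $G^*$ that separates the points of $G$.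
* Product functionals $\eta_1\otimes\dots\otimes\eta_l$ with $\eta_i\in H'$ separate the points of $H^{\otimes l}$: a nonzero tensor lies in some $G^{\otimes l}$ with $G$ finite-dimensional, and a dual basis of $G$ extends to elements of $H'$.
* For each finite-dimensional $G\subseteq H$ there are $\eta\in H'$ and $k\in H$ with $\eta(G)=0$ and $\eta(k)=1$: take $k\notin G$ and use surjectivity onto $(G+Kk)^*$.

**(F2)** If $0\ne\lambda\in\Lambda$, then $\dim_K\lambda H=\infty$. Indeed, if $\lambda_i\ne0$, then $\lambda H$ contains all families whose $i$-th component is in $\lambda_is(1-s)K[s]$ and whose other components are $0$.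

## 7. Creation and annihilation operators

To multiply an arbitrary nonzero element to $1$, we adjoin operators $T_h$ and $T^*_\xi$ with $T^*_\xi T_h=\xi(h)$. To keep the quotient $K\times K$, we admit them only around elements of $J$.

**Definition (the module $F$ and its operators).** Let $F=\bigoplus_{m\ge0}F_m$ with $F_m=H^{\otimes m}\otimes\Lambda$, a free right $\Lambda$-module, and let $\Omega=1\in F_0=\Lambda$. Define right $\Lambda$-linear operators on $F$:

* for $\lambda\in\Lambda$: multiplication by $\lambda$ on $F_0=\Lambda$, and the action of $\lambda$ on the first tensor factor of $F_m$ for $m\ge1$;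
* for $h\in H$: $T_h(w)=h\otimes w$;
* for $\xi\in H'$: $T^*_\xi(h_1\otimes w)=\xi(h_1)w$ on $F_m$ for $m\ge1$, and $T^*_\xi F_0=0$.

*Example.* On $F_1=H\otimes\Lambda$, the operator $\lambda$ sends $h\otimes\mu$ to $\lambda h\otimes\mu$, while the right action of $\lambda$ sends it to $h\otimes\mu\lambda$; these differ. If $\xi(h)=1$, then $T^*_\xi T_h=1$, whereas $T_hT^*_\xi$ is an idempotent that kills $\Omega$, so it is not $1$.

Directly from the definitions,
$$T^*_\xi T_h=\xi(h),\qquad \lambda T_h=T_{\lambda h},\qquad T^*_\xi\lambda=T^*_{\xi\lambda}.\tag{4}$$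
Since $\lambda\Omega=\lambda$, we may regard $\Lambda$ as a subalgebra of $\operatorname{End}_\Lambda(F)$.

For $t\in\bigoplus_mH^{\otimes m}$ let $T(t)$ be the operator depending linearly on $t$ with $T(h_1\otimes\cdots\otimes h_m)=T_{h_1}\cdots T_{h_m}$. For a word $\underline\xi=(\xi_1,\dots,\xi_n)$ put $T^*(\underline\xi)=T^*_{\xi_1}\cdots T^*_{\xi_n}$. Empty words give $1$.

**Definition ($\mathcal T$, $I$, $R$).**
$$\mathcal T=\operatorname{span}\{T(t)\,\lambda\,T^*(\underline\xi):\lambda\in\Lambda\},\qquad I=\operatorname{span}\{T(t)\,j\,T^*(\underline\xi):j\in J\},\qquad R=\Lambda+I .$$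

*Example.* $T_hjT^*_\xi\in I$ for $j\in J$, and $J\subseteq I$ (empty words).

**$\mathcal T$ is an algebra and $I$ is an ideal of $R$.** Consider $T(t)\lambda T^*(\underline\xi)\cdot T(t')\lambda'T^*(\underline\xi')$ with $t,t'$ pure tensors. By the first relation in (4), adjacent factors $T^*_\xi T_h$ cancel to scalars, so $T^*(\underline\xi)T(t')$ is a scalar times one of three things:

* $1$. The product is then, up to a scalar, $T(t)\lambda\lambda'T^*(\underline\xi')$.
* A nonempty $T^*(\underline\xi'')$. Then $\lambda'$ is absorbed into the last entry of $\underline\xi''$ by the third relation in (4), and the product is $T(t)\lambda$ times a product of $T^*$'s.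
* $T(t'')$ with $t''$ of positive degree. Then $\lambda$ is absorbed into the first factor of $t''$ by the second relation, and the product is a product of $T$'s times $\lambda'T^*(\underline\xi')$.

So $\mathcal T$ is a subalgebra of $\operatorname{End}_\Lambda(F)$. If $\lambda,\lambda'\in J$, the middle element ($\lambda\lambda'$, $\lambda$ or $\lambda'$) is in $J$, so $I\cdot I\subseteq I$. In $\lambda\cdot T(t)jT^*(\underline\xi)$ the factor $\lambda$ is absorbed into $T(t)$, or into $j$ if $t$ has degree $0$; the other side is similar. So $\Lambda I,\ I\Lambda\subseteq I$. Hence $R\subseteq\mathcal T$ is a $K$-algebra with identity and $I$ is an ideal of $R$. Clearly also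
$$T_hI\subseteq I,\qquad IT^*_\xi\subseteq I .\tag{5}$$

**$R/I\cong K\times K$.** We claim $\Lambda\cap I=J$. For $\lambda\in\Lambda$ the $F_0$-component of $\lambda\Omega$ is $\lambda$. For a generator $T(t)jT^*(\underline\xi)$ of $I$ with $t$ homogeneous, the $F_0$-component of $T(t)jT^*(\underline\xi)\Omega$ is $0$ if $\underline\xi$ is nonempty or $t$ has positive degree, and is a scalar multiple of $j$ otherwise. So $\lambda\in\Lambda\cap I$ implies $\lambda\in J$; the other inclusion is clear. Therefore $R/I\cong\Lambda/J\cong K\times K$. Let $\chi_\pm:R\to K$ be the corresponding homomorphisms: $\chi_\pm(\lambda+i)=\varepsilon_\pm(\lambda)$ for $\lambda\in\Lambda$, $i\in I$.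

## 8. Idempotents in $I$ that fix a given element

This section supplies the $g$ of Lemma 3. A function $j\in J$ that is $1$ on a long stretch fixes a given element, but it is not idempotent near its ends. The repair uses a one-sided inverse: if $v'v=1$, then $1-vv'$ is idempotent.

**Lemma 4.** For every $y\in I$ there is an idempotent $g\in I$ with $gy=yg=y$.

*Proof.* **Find $u\in J$ with $uy=y=yu$.** Write $y$ as a finite sum of terms $T_{h_1}\cdots T_{h_m}jT^*_{\xi_1}\cdots T^*_{\xi_n}$. Choose $u=u_N$ fixing all the $h_1$'s, all the $j$'s, and, on the right, all the $\xi_n$'s that occur. By (4), $uT_{h_1}=T_{uh_1}=T_{h_1}$ and $T^*_{\xi_n}u=T^*_{\xi_nu}=T^*_{\xi_n}$; when $m=0$ or $n=0$ use $uj=j=ju$. So $uy=y=yu$.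

**Choose data just outside the support of $u$.** Now let $j=u_{N+2}$. Let $h\in H$ have $(N+2)$-component $s-s^2$ and all others $0$. Let $\xi(f)=\zeta(f_{N+2})$ with $\zeta:K[s]\to K$ linear and $\zeta(s-s^2)=1$. On component $N+2$, $u$ is $0$ and $j$ is $1$; and $j$ is $1$ on every component where $u\ne0$. Hence
$$ju=u,\quad jh=h,\quad uh=0,\quad \xi j=\xi,\quad \xi u=0,\quad \xi(h)=1 .$$

**Build the one-sided inverse.** Let $v=T_hj+(1-j)$ and $v'=jT^*_\xi+(1-j)$, both in $R$. By (4),
$$v'v=j\,\xi(h)\,j+jT^*_{\xi(1-j)}+T_{(1-j)h}\,j+(1-j)^2=j^2+(1-j)^2=1,$$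
because $\xi(1-j)=0$, $(1-j)h=0$ and $2=0$. So $vv'$ is idempotent, and so is $g=1-vv'$.

**Check that $g\in I$ and that $g$ fixes $y$.** Expanding,
$$g=\big[1-(1-j)^2\big]-T_hj^2T^*_\xi-T_hj(1-j)-(1-j)jT^*_\xi .$$
The bracket is $2j-j^2\in J$, and in the other terms $j^2$ and $j(1-j)$ lie in $J$; so $g\in I$. Further, $v'u=jT^*_{\xi u}+(1-j)u=0$ and $uv=T_{uh}j+u(1-j)=0$. Hence $gu=u=ug$, so $gy=guy=uy=y$ and $yg=yug=yu=y$. $\square$

## 9. Multiplying any nonzero element to $1$

This section supplies $c_0$ and $d$. The factors $A,B$ below lie in $\mathcal T$ and need not lie in $R$; by (5) they enter $R$ once multiplied by $g$.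

**Lemma 5.** For every $0\ne w\in R$ there are a product $A$ of operators $T^*_\xi$ and a product $B$ of operators $T_h$ with $AwB=1$.

*Proof.* **Step 1: remove the annihilators.** $F$ is generated as a right $\Lambda$-module by the elements $T(h)\Omega$ with $h$ a pure tensor (possibly empty). Since $w\ne0$ is right $\Lambda$-linear, $w'\Omega\ne0$ for some $w'=wT(h)\in\mathcal T$. Separating the terms without $T^*$'s and expanding their tensors in a homogeneous basis, write
$$w'=\sum_\alpha T(c_\alpha)\lambda_\alpha+\sum_\beta T(d_\beta)\mu_\beta T^*(\underline\xi_\beta)$$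
with each $\underline\xi_\beta$ of length $\ge1$ and the $c_\alpha$ homogeneous and linearly independent over $K$. The second sum kills $\Omega$, so $w'\Omega=\sum_\alpha c_\alpha\otimes\lambda_\alpha\ne0$, and some $\lambda_\alpha$, say $\lambda_1$, is nonzero.

Let $C$ be the set of $h'\in H$ killed by the last entries of all the $\underline\xi_\beta$. It has finite codimension in $H$, so $\lambda_1C$ has finite codimension in $\lambda_1H$, which is infinite-dimensional by (F2). Hence $\lambda_1C\neq0$, and we may choose $h'\in C$ with $\lambda_1h'\ne0$. Then $T^*(\underline\xi_\beta)T_{h'}=0$ for all $\beta$, so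
$$w'T_{h'}=\sum_\alpha T(c_\alpha)T_{\lambda_\alpha h'}=T(t),\qquad t=\sum_\alpha c_\alpha\otimes\lambda_\alpha h'\in\bigoplus_{l\ge1}H^{\otimes l}.$$
We have $t\ne0$ because the $c_\alpha$ are independent and $\lambda_1h'\ne0$.

**Step 2: make the lowest term equal to $1$.** Let $l_0\ge1$ be minimal with component $t_{l_0}\ne0$. By (F1) choose $\eta_i\in H'$ with $(\eta_1\otimes\cdots\otimes\eta_{l_0})(t_{l_0})=1$, and let $A_1=T^*_{\eta_{l_0}}\cdots T^*_{\eta_1}$. Each $T^*_{\eta_i}$ removes one tensor factor from the left, so $A_1T(t)=1+T(t')$ with $t'\in\bigoplus_{l\ge1}H^{\otimes l}$.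

**Step 3: remove the higher terms.** Choose a finite-dimensional $G\subseteq H$ with $t'\in\bigoplus_{l\ge1}G\otimes H^{\otimes(l-1)}$, and $\eta,k$ with $\eta(G)=0$, $\eta(k)=1$ as in (F1). Then $T^*_\eta T(t')=0$, so
$$T^*_\eta(1+T(t'))T_k=T^*_\eta T_k=\eta(k)=1 .$$
Take $A=T^*_\eta A_1$ and $B=T(h)T_{h'}T_k$. $\square$

**Proposition 1.** $R$ is left and right $\sqrt1$-lifting.

*Proof.* **Left.** Let $x\in R$. By Lemma 1 we need $n$ with $n^2=0$ and $n-x\in Rx^2$. If $x^2=0$ take $n=x$. Let $x^2\ne0$. Since $R/I\cong K\times K$ is Boolean, $y=x-x^2\in I$. Take $g$ from Lemma 4 for $y$, and $A,B$ from Lemma 5 for $w=x^2$. Put $c_0=gA$ and $d=Bg$; both lie in $I$ by (5). Then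
$$gy=y,\qquad gc_0=c_0,\qquad dg=d,\qquad c_0x^2d=g(Ax^2B)g=g ,$$
so Lemma 3 gives $n$.

**Right.** Apply Lemmas 1 and 3 in $R^{op}$, with $Bg$ in the role of $c_0$ and $gA$ in the role of $d$. Written in $R$, the four conditions are $yg=y$, $(Bg)g=Bg$, $g(gA)=gA$ and $(gA)x^2(Bg)=g$, and they hold. (If $x^2=0$ take $n=x$ again.) $\square$

## 10. A trace that sees idempotents as constants along the chain

It remains to show that the idempotent $x_0+I$ of $R/I$ does not lift to $R$. In $\Lambda$ this was because an idempotent is constant along the chain. For operators on $F$ we want to attach to an idempotent $e\in R$ an idempotent of $\Lambda$.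

**Definition (finite-rank endomorphisms and trace).** Let $\mathfrak F$ be the set of endomorphisms of the right $\Lambda$-module $F$ that factor through some $\Lambda^k$. Fix a $\Lambda$-basis of $F$ consisting of elements $b\otimes1$, with $b$ in $K$-bases of the $H^{\otimes m}$. For $X\in\mathfrak F$ let $\operatorname{tr}X\in\Lambda$ be the sum of the diagonal coefficients of $X$.

The set $\mathfrak F$ is an ideal of $\operatorname{End}_\Lambda(F)$; for sums, factor through $\Lambda^{k+l}$. If $X=AB$ with $B:F\to\Lambda^k$ and $A:\Lambda^k\to F$, the image of $A$ involves finitely many basis elements. So the sum is finite, and writing $A=(a_{ip})$, $B=(b_{pi})$,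
$$\operatorname{tr}X=\sum_i\sum_pa_{ip}b_{pi}=\sum_p\sum_ib_{pi}a_{ip}=\operatorname{tr}_k(BA),$$
since $\Lambda$ is commutative. The trace is additive on $\mathfrak F$ because the basis is fixed.

*Example.* Let $E_0$ be the projection of $F$ onto $F_0=\Lambda$. Then $E_0\in\mathfrak F$ and $\operatorname{tr}E_0=1$. For $\lambda\in\Lambda$, $\operatorname{tr}(\lambda E_0)=\lambda$.

**Lemma 6.** Let $X\in\mathfrak F$ and $Y\in\operatorname{End}_\Lambda(F)$. Then $\operatorname{tr}(XY)=\operatorname{tr}(YX)$ and $\operatorname{tr}(X^2)=(\operatorname{tr}X)^2$.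

*Proof.* Write $X=AB$ as above. Both $\operatorname{tr}(A\cdot BY)$ and $\operatorname{tr}(YA\cdot B)$ equal $\operatorname{tr}_k(BYA)$. With $M=BA$ we have $X^2=A\cdot BAB$, and since $2=0$,
$$\operatorname{tr}(X^2)=\operatorname{tr}_k(M^2)=\sum_im_{ii}^2+2\sum_{i<j}m_{ij}m_{ji}=\Big(\sum_im_{ii}\Big)^2=(\operatorname{tr}X)^2.\qquad\square$$

So an idempotent $P\in\mathfrak F$ has $\operatorname{tr}P=(\operatorname{tr}P)^2$, an idempotent of $\Lambda$, which is $0$ or $1$. One would like to apply this to $e\in R$. But elements of $R$ need not have finite rank. For instance, no $0\ne\lambda\in\Lambda$ is in $\mathfrak F$: the image of $\lambda$ on $F_1$ is $\lambda H\otimes\Lambda$ with $\lambda H$ infinite-dimensional, while the image of an element of $\mathfrak F$ involves only finitely many basis elements. The trace of $e$ is not defined.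

The way around is to compare $e$ with a second copy $\sigma(e)$ of itself, one tensor degree further out, so that $e-\sigma(e)$ has finite rank.

**The second representation.** Let $E_1=1-E_0$ be the projection onto $F_{\ge1}$. View $H\otimes_K\Lambda$ as a $\Lambda$-$\Lambda$-bimodule ($\Lambda$ acts on the left on $H$, on the right on $\Lambda$). There is an isomorphism of right $\Lambda$-modules
$$F\otimes_\Lambda(H\otimes_K\Lambda)\cong F_{\ge1},\qquad (t\otimes\mu)\otimes(k\otimes\nu)\mapsto t\otimes\mu k\otimes\nu ,$$
because $(H^{\otimes m}\otimes\Lambda)\otimes_\Lambda(H\otimes\Lambda)\cong H^{\otimes m}\otimes(\Lambda\otimes_\Lambda H)\otimes\Lambda\cong H^{\otimes(m+1)}\otimes\Lambda$. For $r\in\operatorname{End}_\Lambda(F)$ let $\sigma(r)$ be the transport of $r\otimes1$ to $F_{\ge1}$, extended by $0$ on $F_0$. Then $\sigma:\operatorname{End}_\Lambda(F)\to\operatorname{End}_\Lambda(F)$ is additive and multiplicative, with $\sigma(1)=E_1$.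

**Values on generators.** We claim
$$\sigma(\lambda)=\lambda E_1,\qquad \sigma(T_h)=T_hE_1,\qquad \sigma(T^*_\xi)=E_1T^*_\xi .\tag{6}$$
All six operators vanish on $F_0$ ($T^*_\xi F_0=0$ for the last). For $\lambda$: on $F_{m+1}\cong F_m\otimes_\Lambda(H\otimes\Lambda)$ with $m\ge1$, both sides act by $\lambda$ on the first factor. For $m=0$, $\lambda\mu\otimes(k\otimes\nu)\mapsto\lambda\mu k\otimes\nu$, again the action on the first factor. For $T_h$: both sides put $h$ in front. For $T^*_\xi$: on $F_1\cong F_0\otimes_\Lambda(H\otimes\Lambda)$ the left side is $0$ because $T^*_\xi F_0=0$, and the right side is $0$ because $T^*_\xi F_1\subseteq F_0$ is killed by $E_1$. On $F_m$, $m\ge2$, both contract the first factor with $\xi$.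

**The difference has finite rank.** Let $D(r)=r-\sigma(r)$. Let $X=T(t)$ and $Y=T^*(\underline\xi)$, empty words allowed. Since $E_1T_h=T_h$ and $T^*_\xi E_1=T^*_\xi$, multiplicativity and (6) give $\sigma(X)=XE_1$ and $\sigma(Y)=E_1Y$. Because $\lambda$ commutes with $E_0$ and $E_1$,
$$\sigma(X\lambda Y)=XE_1\,\lambda E_1\,E_1Y=X\lambda E_1Y,\qquad D(X\lambda Y)=X\lambda E_0Y\in\mathfrak F ,$$
the last because this operator factors through $F_0=\Lambda$. So $D(r)\in\mathfrak F$ for all $r\in R$.

**The trace of the difference.** For $t$ homogeneous, Lemma 6 gives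
$$\operatorname{tr}D(X\lambda Y)=\operatorname{tr}(X\lambda E_0\cdot E_0Y)=\operatorname{tr}(E_0YX\lambda E_0)=\kappa\lambda ,$$
where $\kappa\in K$ is the scalar $YX$ if the degree of $t$ equals the length of $\underline\xi$. Otherwise $\kappa=0$: if $t$ is longer, $YX\lambda\Omega\in F_{\ge1}$, and if $\underline\xi$ is longer, $YX\lambda\Omega=0$. In particular $\operatorname{tr}D(\lambda)=\lambda$ for $\lambda\in\Lambda$, and $\operatorname{tr}D(I)\subseteq J$. So for $r=\lambda+i$ we have $\operatorname{tr}D(r)\in\lambda+J$, and therefore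
$$\varepsilon_\pm(\operatorname{tr}D(r))=\chi_\pm(r)\qquad(r\in R).\tag{7}$$

*Example.* For the idempotent $g$ of Lemma 4, the term $1-(1-j)^2=-j^2=j^2$ contributes $j^2$, the term $T_hj^2T^*_\xi$ contributes $\xi(h)j^2=j^2$, and the remaining two terms contribute $0$ since their lengths differ. So $\operatorname{tr}D(g)=j^2-j^2=0$, an idempotent of $\Lambda$, although $j$ itself is not idempotent.

## 11. The idempotent that does not lift

**Proposition 2.** If $e=e^2\in R$, then $\chi_-(e)=\chi_+(e)$.

*Proof.* We show that $\operatorname{tr}D(e)$ is idempotent, although $e$ itself has no trace. Put $P=e$ and $Q=\sigma(e)$; both are idempotent because $\sigma$ is multiplicative. Let $D=D(e)=P+Q\in\mathfrak F$ (recall $2=0$), so $Q=P+D$. Then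
$$D^2=P+Q+PQ+QP=D+P(P+D)+(P+D)P=D+PD+DP,$$
since $2P=0$. By Lemma 6, $\operatorname{tr}(PD)=\operatorname{tr}(DP)$, so
$$(\operatorname{tr}D)^2=\operatorname{tr}(D^2)=\operatorname{tr}D+2\operatorname{tr}(PD)=\operatorname{tr}D .$$
So $\operatorname{tr}D$ is an idempotent of $\Lambda$, hence $0$ or $1$, and $\varepsilon_-(\operatorname{tr}D)=\varepsilon_+(\operatorname{tr}D)$. Now apply (7). $\square$

*Proof of Theorem A.* By Proposition 1, $R$ is left and right $\sqrt1$-lifting, and $R/I\cong K\times K$ by Section 7. The element $x_0\in\Lambda\subseteq R$ of Section 6 satisfies $x_0^2-x_0\in J\subseteq I$, $\chi_-(x_0)=0$ and $\chi_+(x_0)=1$. If an idempotent $e\in R$ had $e-x_0\in I$, then $\chi_-(e)=0\ne1=\chi_+(e)$, against Proposition 2. So the idempotent $x_0+I$ of $R/I$ does not lift to an idempotent of $R$. As $I$ is in particular a left ideal, $R$ is not an exchange ring. $\square$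

This disproves Conjecture 3.4.

A counterexample need not have characteristic $2$. With this $R$, the rings $R\times\mathbb F_3$ (characteristic $6$) and $R\times\mathbb Q$ (characteristic $0$) are left $\sqrt1$-lifting. Indeed, finite products of left $\sqrt1$-lifting rings are left $\sqrt1$-lifting, and fields of characteristic $\ne2$ are exchange, hence left $\sqrt1$-lifting by the case $2\in U(R)$. They are not exchange because their factor ring $R$ is not.

## 12. Polynomial identities force the exchange property

We prove the remaining case of Theorem B, part 3. Let $R$ be left $\sqrt1$-lifting and let $S=R/2R$ satisfy a polynomial identity (be *PI*): some nonzero polynomial over $K$ in noncommuting variables vanishes on $S$. For example, a commutative $S$ satisfies $X_1X_2-X_2X_1$. A ring $S$ is *strongly $\pi$-regular* if for each $a\in S$ there is $k$ with $a^k\in Sa^{k+1}\cap a^{k+1}S$. For example, finite-dimensional algebras are, since the chains $Sa^k$ and $a^kS$ become stationary. An ideal $P\neq S$ is *prime* if $\mathfrak a\mathfrak b\subseteq P$ for ideals $\mathfrak a,\mathfrak b\supseteq P$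 forces $\mathfrak a=P$ or $\mathfrak b=P$; for instance, $0$ is prime in $M_2(K)$.

By part 2 it suffices to show that $S$ is exchange. The plan is to show that $S$ is strongly $\pi$-regular, first modulo primes and then globally.

**Step 1: modulo a prime ideal.** Let $P$ be a prime ideal of $S$ and $\bar S=S/P$, a prime PI ring that satisfies (3). Let $0\ne c\in Z(\bar S)$. By (3) there is $r$ with $(c-rc^2)^2=0$, that is, $c^2(1-rc)^2=0$ as $c$ is central. In a prime ring a nonzero central $c$ is not a zero divisor, since $ca=0$ gives $c\bar Sa=0$. So $(1-rc)^2=0$. Expanding, $1\in\bar Sc$, so the central element $c$ is a unit.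

By Rowen's theorem (every nonzero ideal of a semiprime PI ring meets the center nontrivially; Bull. AMS 79 (1973)) every nonzero ideal of $\bar S$ contains a unit, so $\bar S$ is simple. A simple ring is primitive, so by Kaplansky's theorem (a primitive PI ring is simple and finite-dimensional over its center) $\bar S$ is finite-dimensional over its center. The chain $\bar S\bar a\supseteq\bar S\bar a^2\supseteq\cdots$ becomes stationary. Hence, for every prime $P$ and every $a\in S$, $a^k\in Sa^{k+1}+P$ for some $k$.

**Step 2: remove the prime.** Claim: every $a\in S$ satisfies $a^k\in Sa^{k+1}$ for some $k$. Suppose $a$ does not. Consider the ideals $P$ with $a^k\notin Sa^{k+1}+P$ for all $k$. The zero ideal is one. The union of a chain of them is one, because a relation $a^k=sa^{k+1}+p$ involves a single $p$, which lies in a member of the chain. By Zorn's lemma choose a maximal such $P$; clearly $P\ne S$. We show that $P$ is prime, which contradicts Step 1.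

Let $\mathfrak a,\mathfrak b\supsetneq P$ be ideals with $\mathfrak a\mathfrak b\subseteq P$. By maximality, $a^k-ra^{k+1}\in\mathfrak a$ for some $k,r$. Likewise $a^l\equiv s_1a^{l+1}$ modulo $\mathfrak b$ for some $l,s_1$. Multiplying this on the right by powers of $a$ and substituting repeatedly gives $a^l\equiv s_1^qa^{l+q}$ modulo $\mathfrak b$ for every $q\geq 1$. With $q=k+1$ and $s=s_1^{k+1}$ we have $a^l-sa^{l+k+1}\in\mathfrak b$. Multiplying,
$$a^{k+l}-ra^{k+l+1}-a^ksa^{l+k+1}+ra^{k+1}sa^{l+k+1}\in\mathfrak a\mathfrak b\subseteq P .$$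
All terms after the first lie in $Sa^{k+l+1}$, so $a^{k+l}\in Sa^{k+l+1}+P$, a contradiction. (The iteration was needed so that the term $a^ksa^{l+k+1}$, with $s$ in the middle, still ends in $a^{k+l+1}$.)

**Step 3: conclude.** By Dischinger's theorem (if for all $a$ there is $k$ with $a^k\in Sa^{k+1}$, then also for each $a$ there is $k$ with $a^k\in a^{k+1}S$; C. R. Acad. Sci. Paris 283 (1976)), and since either relation persists for all larger exponents, $S$ is strongly $\pi$-regular. Strongly $\pi$-regular rings are exchange (Stock, *On rings whose projective modules have the exchange property*, J. Algebra 103 (1986)). So $S$ is exchange, and $R$ is exchange by part 2. If $R$ is commutative, so is $S$, which then satisfies $X_1X_2-X_2X_1$, and the argument applies. This completes the proof of Theorem B. $\square$
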